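\title{Injectivity of D0L systems is decidable}

\begin{abstract}
A D0L system consists of a morphism $\varphi$ of a free monoid and a word $s$; it is injective if $\varphi$ is injective on the set of factors of the words $\varphi^n(s)$, $n\ge 0$. We prove that injectivity of D0L systems is decidable. The algorithm searches in parallel for two factors with the same image and for a finite certificate of injectivity. A certificate confines all long pairs of factorizations without a common cut to finitely many periodic words that a power of $\varphi$ expands, and a pumping argument along preimages then bounds the length of a shortest pair with equal images. That every injective system has a certificate follows from compactness and from the recognizability of morphisms at aperiodic points. We also treat finite sets of axioms, describe the injective systems that admit long factorizations without a common cut, and show that a shortest witness of non-injectivity can be exponentially long.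
\end{abstract}

\section{The problem and the result}

Let $A$ be a finite alphabet and $A^*$ the free monoid of finite words over $A$, with empty word $\varepsilon$. A \emph{D0L system} is a pair $G=(\varphi,s)$, where $\varphi\colon A^*\to A^*$ is a morphism and $s\in A^*$ is a word, the \emph{axiom}. Its language is $L(G)=\{\varphi^n(s):n\ge0\}$, and $FL(G)$ denotes the set of all factors (blocks of consecutive letters) of words of $L(G)$. The system $G$ is \emph{injective} if $\varphi(u)=\varphi(v)$ implies $u=v$ for all $u,v\in FL(G)$.

Injectivity of $G$ measures whether one step of the system can be undone on the words that the system actually produces. If $\varphi$ is injective on $A^*$, then $G$ is injective, but the converse fails. Take $H=(\psi,a)$ with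
\[
\psi\colon\quad a\mapsto abca,\qquad b\mapsto bca,\qquad c\mapsto a .
\]
Here $\psi(a)=\psi(cb)$, so $\psi$ is not injective. On the other hand, every image ends with $a$ and begins with $a$ or $b$, so a factor of length $2$ of a word $\psi^n(a)$ is one of $ab$, $bc$, $ca$, $aa$; in particular $cb\notin FL(H)$. Suppose that $u\ne v$ in $FL(H)$ have the same image, and that this image is as short as possible. Then the first letters of $u$ and $v$ differ, since a common first letter could be canceled, and their images begin with the same letter. So $u$ begins with $a$ and $v$ with $c$, say. The common image begins with $ab$, which forces $v$ to begin with $cb$. This is impossible, and $H$ is injective.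

Whether injectivity of D0L systems is decidable is posed as an open question in \cite{thesis}: given $A$, the images of the letters under $\varphi$, and $s$, can one decide whether $(\varphi,s)$ is injective? The answer is yes.

\begin{theorem}\label{thm:main}
There is an algorithm which, given $A,\varphi,s$, always halts and decides whether $(\varphi,s)$ is injective. If the answer is ``no'', it also outputs $u\ne v$ in $FL(G)$ with $\varphi(u)=\varphi(v)$.
\end{theorem}

The factors of each given length can be listed (Lemma~\ref{lem:factors}), so a pair $u\neq v$ with equal images is found if it exists. What is missing is a rule that says when to stop looking. The analogous question for $A^*$ in place of $FL(G)$ suggests that such a rule should exist, and it also shows where the difficulty lies. Let $\varphi$ be non-erasing, that is, $\varphi(a)\neq\varepsilon$ for all letters $a$, and let $m=\max_a|\varphi(a)|$. Define the morphism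
\[
\widehat\varphi(a)=(a,0)(a,1)\cdots(a,|\varphi(a)|-1).
\]
The word $\widehat\varphi(u)$, the \emph{track} of $u$, records for each position of $\varphi(u)$ which letter produced it and at which place of that letter's image it stands. Let $u\ne v$ in $A^*$ have a common image of minimal length $\ell$; as above, their first letters differ. If $\ell>(|A|m)^2$, there are positions $n<n'$ at which the two tracks show the same pair of symbols. Deleting the positions $n,\dots,n'-1$ from both tracks leaves the tracks of two words with the same first letters as $u$ and $v$ and with a shorter common image, a contradiction. So $\ell\le(|A|m)^2$, and injectivity on $A^*$ is a finite check.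

For $FL(G)$ this argument breaks down at one point: the shortened words need not be factors. The failure is real, since by Proposition~\ref{prop:exp} the shortest pair in $FL(G)$ can be exponentially long. Our proof keeps the idea of shortening by deletion, but deletes only in situations that can be controlled. A shortest pair $u,v$ factorizes the common image in two ways with no common cut. In an injective system, long stretches without a common cut occur only inside powers of finitely many words $z$, each of which is mapped by a power of $\varphi$ to a conjugate of $z^K$ with $K\ge2$. Inside such a power, admissible deletions are found by following $u$ and $v$ back through their preimages under $\varphi$ until the surroundings of the power repeat.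

Section~\ref{sec:prelim} sets up the combinatorial tools and Section~\ref{sec:examples} shows the method on three small systems. Section~\ref{sec:cert} defines a finite \emph{certificate} of injectivity and derives Theorem~\ref{thm:main} from two statements: a system with a certificate is injective (Section~\ref{sec:sound}), and every injective system has a certificate (Section~\ref{sec:complete}). The second statement uses one published theorem, on recognizability \cite{BSTY,BPR}; the first is self-contained. No explicit bound on the size of a certificate is needed or claimed. Section~\ref{sec:further} contains three further results: finite sets of axioms, the structure of injective systems, and exponentially long witnesses.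

\section{Collisions, configurations and periodic words}\label{sec:prelim}

Positions in a word $w=w_0w_1\cdots w_{|w|-1}$ are counted from $0$, and $w[a,b)=w_a\cdots w_{b-1}$. An \emph{occurrence} of a factor is identified with its interval of positions. If $\theta$ is a morphism, an occurrence in $w$ determines an occurrence in $\theta(w)$, its image; inclusions such as $\theta(\rho')\subseteq\rho$ are inclusions of occurrences.

\subsection*{Reduction to non-erasing systems}
The set of letters of $\varphi^{k+1}(s)$ depends only on the set of letters of $\varphi^k(s)$. These sets can therefore be computed until one repeats, and their union is the set of letters occurring in $L(G)$. It is closed under taking letters of images, and we replace $A$ by it. If $s=\varepsilon$, then $FL(G)=\{\varepsilon\}$ and $G$ is injective. If $\varphi(a)=\varepsilon$ for a letter $a$, then $a,\varepsilon\in FL(G)$ have the same image and $G$ is not injective. We call $G$ \emph{reduced} if $s\ne\varepsilon$, every letter of $A$ occurs in $L(G)$, and $\varphi$ is non-erasing. \emph{Unless stated otherwise, $G$ is reduced from now on}, and $m=\max_a|\varphi(a)|$.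

\begin{lemma}\label{lem:factors}
The set $FL(G)\cap A^{\le n}$ of factors of length at most $n$ is computable from $G$ and $n$. Moreover $\varphi(FL(G))\subseteq FL(G)$, and if $G$ is injective, then every $\varphi^\nu$, $\nu\ge1$, is injective on $FL(G)$.
\end{lemma}

\begin{proof}
As $\varphi$ is non-erasing, a factor of length at most $n$ of $\varphi(W)$ lies in the image of at most $n$ consecutive letters of $W$. So the set of factors of length at most $n$ of $\varphi^{k+1}(s)$ is determined by that of $\varphi^k(s)$. These sets range over a finite family; we compute them until one repeats and take the union. If $w$ is a factor of $\varphi^k(s)$, then $\varphi(w)$ is a factor of $\varphi^{k+1}(s)$. Hence $\varphi$ restricts to a map $FL(G)\to FL(G)$, and if this map is injective, so are its iterates.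
\end{proof}

The following count of letters is used several times.

\begin{lemma}\label{lem:count}
Let $\theta$ be a non-erasing morphism whose letter images have length at most $\mu$, let $w$ be a word and $I$ an interval of positions of $\theta(w)$. The letters of $w$ whose image lies in $I$ are consecutive, and their images cover at least $|I|-2(\mu-1)$ positions of $I$.
\end{lemma}

\begin{proof}
The images of the letters are consecutive intervals, which gives the first claim. An image that meets $I$ without being contained in $I$ contains the first or the last position of $I$ and a position outside $I$. So there are at most two such images, and each covers at most $\mu-1$ positions of $I$.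
\end{proof}

\subsection*{Collisions and configurations}
A \emph{collision} is a pair $(u,v)$ with $u,v\in FL(G)$, $u\ne v$ and $\varphi(u)=\varphi(v)$; its \emph{length} is $\ell=|\varphi(u)|$. Both words are non-empty because $\varphi$ is non-erasing. A \emph{cut} of $u$ is a number $|\varphi(u')|$ with $u'$ a prefix of $u$.

\begin{lemma}\label{lem:minimal}
If $(u,v)$ is a collision of minimal length $\ell$, then no $n$ with $0<n<\ell$ is a cut of both $u$ and $v$, and the first letters of $u$ and $v$ differ.
\end{lemma}

\begin{proof}
A common cut $n$ splits $u=u'u''$, $v=v'v''$ with $\varphi(u')=\varphi(v')$ and $\varphi(u'')=\varphi(v'')$. As $u\neq v$, one of $(u',v')$, $(u'',v'')$ is a collision, and it is shorter. If the first letters agree, deleting them gives a shorter collision.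
\end{proof}

A finite certificate cannot inspect a long collision as a whole, only through windows of fixed size. What such a window shows is the following object.

\begin{definition}\label{def:config}
A \emph{configuration of length $\ell\ge1$} is a quadruple $(u,v,i,i')$ with $u,v\in FL(G)$ non-empty, $0\le i<|\varphi(u_0)|$ and $0\le i'<|\varphi(v_0)|$, such that
\begin{itemize}
\item the words $\varphi(u)[i,i+\ell)$ and $\varphi(v)[i',i'+\ell)$ are defined and equal; we use \emph{window coordinates}, in which both occupy $[0,\ell)$;
\item the image of every letter of $u$ and of $v$ meets the window $[0,\ell)$;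
\item in window coordinates, no $n$ with $0<n<\ell$ is a cut of both $u$ and $v$.
\end{itemize}
For $0\le a\le b\le\ell$ let $u\langle a,b\rangle$ be the factor of $u$ formed by the letters whose image lies in $[a,b)$, and define $v\langle a,b\rangle$ in the same way.
\end{definition}

Since $|u|,|v|\le\ell$, there are finitely many configurations of each length, and Lemma~\ref{lem:factors} lets us list them. A configuration can be \emph{restricted} to a subwindow $[a,b)$, $a<b$: keep the letters of $u$ and $v$ whose images meet $[a,b)$ and adjust the offsets. The result is a configuration of length $b-a$. By Lemma~\ref{lem:minimal}, a collision $(u,v)$ of minimal length $\ell$ gives the configuration $(u,v,0,0)$ of length $\ell$.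

\subsection*{Factors of periodic words}
A finite or infinite word $g$ has \emph{period} $p\ge1$ if $g_n=g_{n+p}$ whenever both sides are defined. A non-empty word is \emph{primitive} if it is not of the form $w^k$ with $k\ge2$, and two words are \emph{conjugate} if they have the form $w'w''$ and $w''w'$. For a non-empty word $z$ with $L=|z|$, let $z^\infty$ be the bi-infinite sequence whose letter at position $n\in\mathbb Z$ is $z_{n\bmod L}$. The conjugates of $z$ are the words $z^\infty[n,n+L)$. The periods of a bi-infinite sequence are the positive elements of a subgroup of $\mathbb Z$, so the least period divides every period. Consequently $z$ is primitive if and only if the least period of $z^\infty$ is $L$. It follows that conjugates of a primitive word are primitive, and that for primitive $z$ the words $z^\infty[n,n+L)$, $0\le n<L$, are pairwise distinct: if two of them, at $n<n'$, were equal, then $z^\infty$ would have the period $n'-n<L$. We also use the theorem of Fine and Wilf: a word of length at least $p+p'$ with periods $p$ and $p'$ has period $\gcd(p,p')$.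

Let $z$ be primitive and $L=|z|$. A \emph{$z$-factor} is a finite factor of $z^\infty$. It \emph{occurs at phase} $\sigma\in\mathbb Z/L$ if it equals $z^\infty[n,n')$ with $n\equiv\sigma$. A $z$-factor of length at least $L$ occurs at exactly one phase, its \emph{start phase}, because its prefix of length $L$ determines $n\bmod L$.

\begin{lemma}\label{lem:F}
Let $z,z'$ be primitive and $L=|z|$.
\begin{itemize}
\item[(F1)] A word of length at least $L+1$ all of whose factors of length $L+1$ are $z$-factors is a $z$-factor. A bi-infinite sequence with this property is a shift of $z^\infty$.
\item[(F2)] If two occurrences of $z$-factors in a word overlap in at least $L$ positions, their union is a $z$-factor. Hence an occurrence of a $z$-factor of length at least $L$ lies in a unique maximal one, called a \emph{maximal $z$-run}, and a maximal $z$-run contains every occurrence of a $z$-factor that overlaps it in at least $L$ positions.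
\item[(F3)] If a word of length at least $|z|+|z'|$ is both a $z$-factor and a $z'$-factor, then $z$ and $z'$ are conjugate.
\item[(F4)] If a word $g$ has period $p$, then deleting any interval of $tp$ positions from $g$ gives the prefix of $g$ of length $|g|-tp$, which is also the suffix of $g$ of that length.
\end{itemize}
\end{lemma}

\begin{proof}
(F1) Let $\sigma_n$ be the start phase of the factor of length $L$ at position $n$. The factor of length $L+1$ at position $n$ is a $z$-factor, so $\sigma_{n+1}=\sigma_n+1$. Hence the whole word is read off $z^\infty$ from phase $\sigma_0$ at position $0$.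

(F2) Each of the two occurrences assigns a phase to its positions, and the two assignments agree on the overlap because the overlap has a unique start phase. So they combine. The union of all occurrences of $z$-factors containing a given one of length at least $L$ is then a $z$-factor, the unique maximal one, and the last claim follows from maximality.

(F3) The word has periods $|z|$ and $|z'|$, hence period $g=\gcd(|z|,|z'|)$. Its prefix of length $|z|$ is a conjugate of $z$, so it is primitive, and it has the period $g$ dividing its length; thus $g=|z|$. The same argument gives $g=|z'|$, and the prefix of length $g$ is conjugate to both $z$ and $z'$.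

(F4) After deleting $[a,a+tp)$, the letter at position $n$ is $g_n$ for $n<a$ and $g_{n+tp}=g_n$ for $n\ge a$. The choice $a=0$ shows that this prefix equals the suffix.
\end{proof}

\section{Three examples}\label{sec:examples}

Suppose that $G$ has no configuration of some length $\ell_0$. By restriction it has no longer one either, so a collision of minimal length is shorter than $\ell_0$, and injectivity is decided by a finite check. This is the simplest kind of certificate.

\begin{example}\label{ex:H}
The system $H$ of the introduction has no configuration of length $7$. In the image of a word, the letter $c$ is always the second to last letter of a block $abca$ or $bca$, so an occurrence of $c$ at window position $n$ makes $n+2$ a cut of both words. Since $cc\notin FL(H)$, a factor without $c$ of the image of a word of $FL(H)$ has length at most $4$ (the extreme case is $a\cdot a\cdot ab$). So a window of length $7$ contains $c$ at a position $n\le4$, and $0<n+2<7$.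
\end{example}

\begin{example}\label{ex:doubling}
The system $(a\mapsto aa,\ a)$ is injective, but $(a^n,a^{n+1},0,1)$ is a configuration of length $2n$ for every $n$: one word cuts at the even positions, the other at the odd ones. So an injective system may have configurations of all lengths. The cause is a periodic word, here $a^\infty$, whose image has a smaller period than $|\varphi(a)|$. Theorem~\ref{thm:structure} shows that this is the only possible cause.
\end{example}

A certificate must therefore allow long configurations inside powers of certain words $z$. A long collision of minimal length then consists of two long $z$-runs with short borders, and we want to shorten it by deleting the same number of copies of $z$ from both runs. The next example shows how to find a number of copies that may be deleted.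

\begin{example}\label{ex:pump}
Let $s=gh$ and
\[
\varphi\colon\quad a\mapsto aa,\qquad c\mapsto a,\qquad g\mapsto gc,\qquad h\mapsto ch .
\]
Since $\varphi(gca^ich)=gca^{2i+2}ch$, we have $\varphi^n(s)=gca^{2^n-2}ch$ for $n\ge1$. For $i=2^n-2$, $n\ge2$, the pair $(ca^ic,\,a^{i+1})$ is a collision with different first letters and without interior common cut (Figure~\ref{fig:collision}).

Consider $u=ca^{30}c$ and $v=a^{31}$. Deleting $t$ letters $a$ from both words preserves the equality of images. For $v$ every $t$ is allowed, since the result is a prefix of $v$. For $u$, whose run is bordered on both sides, most $t$ are forbidden: $ca^{29}c$ is not a factor. To find an allowed $t$, follow the occurrence of $u$ in $\varphi^5(s)$ backwards. The letters of $\varphi^{5-k}(s)$ whose $\varphi^k$-image meets $u$ form the \emph{ancestors}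
\[
J_0=c\,a^{30}\,c,\qquad J_1=gc\,a^{14}\,ch,\qquad J_2=gc\,a^{6}\,ch .
\]
The runs shrink by a factor of about $2$, while the contexts around them stay short, so the contexts must repeat; here $J_1$ and $J_2$ have the same context $(gc,ch)$. Now apply to $J_2$ the map that carries $J_1$ over $u$. The word $\varphi(J_2)=gca^{14}ch$ is a factor, it has the same borders as $\varphi(J_1)$, and it contains $ca^{14}c$, which is $u$ with $t=2(14-6)=16$ letters $a$ deleted. Deleting $16$ letters from $v$ gives the shorter collision $(ca^{14}c,a^{15})$.

If both runs are bordered on both sides, each word has its own allowed values $t=2^j(|\rho_j|-|\rho_k|)$, where $\rho_j,\rho_k$ are the runs of two ancestors with the same context, and a common value is needed. It exists because the difference of the run lengths of the $k$-th ancestors of $u$ and $v$ stays bounded, so that it can be added to the data that must repeat.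
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.75]
\draw (0,1) rectangle (1,1.6) node[midway]{$c$};
\foreach \x in {1,3,...,11} \draw (\x,1) rectangle (\x+2,1.6) node[midway]{$a$};
\draw (13,1) rectangle (14,1.6) node[midway]{$c$};
\foreach \x in {0,...,13} \node at (\x+0.5,0.6) {$a$};
\foreach \x in {0,2,...,12} \draw (\x,-0.4) rectangle (\x+2,0.2) node[midway]{$a$};
\end{tikzpicture}
\caption{The words $ca^6c$ (top) and $a^7$ (bottom) have the same image $a^{14}$ (middle) under a morphism with $a\mapsto aa$, $c\mapsto a$. Each box spans the image of one letter. In the interior, the top word cuts at the odd positions and the bottom word at the even positions.}\label{fig:collision}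
\end{figure}

\section{Certificates and the algorithm}\label{sec:cert}

A certificate lists the finitely checkable properties that make the argument of Example~\ref{ex:pump} work.

\begin{definition}\label{def:cert}
A \emph{datum} is a tuple $D=(q,\mathcal Z,C,M,N)$, where $q,C,M,N\ge1$ are integers and $\mathcal Z$ is a finite, possibly empty, set of non-empty words over $A$. Put $\psi=\varphi^q$, $m_\psi=\max_a|\psi(a)|$ and $L_*=\max_{z\in\mathcal Z}|z|$ (with $L_*=1$ if $\mathcal Z=\emptyset$). Consider the following conditions.
\begin{itemize}
\item[(C1)] The words of $\mathcal Z$ are primitive and pairwise non-conjugate, and for each $z\in\mathcal Z$ the word $\psi(z)$ is conjugate to $z^{K_z}$ for some $K_z\ge2$.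
\item[(C2)] For all $z\in\mathcal Z$ and $w\in A^*$ with $|w|\le|z|+1$: if $\psi^2(w)$ is a $z$-factor, then $\psi(w)$ is a $z$-factor.
\item[(C3)] For all $z\in\mathcal Z$ and $w\in FL(G)$ with $|w|=2C+|z|+1$: if $\psi(w)$ is a $z$-factor, then the central block $w[C,C+|z|+1)$ is a $z$-factor.
\item[(C4)] $N\ge2m(L_*+1)$, and for every configuration $(u,v,i,i')$ of length $2M+N$ there is $z\in\mathcal Z$ such that $u\langle M,M+N\rangle$ and $v\langle M,M+N\rangle$ are $z$-factors. (If $\mathcal Z=\emptyset$, this says that there is no configuration of length $2M+N$.)
\item[(C5)] There is no collision of length at most $R(D)$.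
\end{itemize}
Here $R(D)$ is defined as follows. Let $K_*=\max_{z\in\mathcal Z}K_z$ (with $K_*=2$ if $\mathcal Z=\emptyset$), let $\kappa$ be the number of words over $A$ of length at most $M+C$, and put
\begin{gather*}
E=(L_*+2C+2)\,m_\psi,\qquad \Gamma=2L_*+2mM+2E,\qquad H=\kappa^4L_*^4(2\Gamma+1),\\
\Lambda=1+\max\Bigl\{\Gamma+L_*,\ \max_{0\le n<q}|\varphi^n(s)|\Bigr\},\qquad
R(D)=m\Lambda(2K_*)^{H}+2mM+2M+N .
\end{gather*}
A \emph{certificate} is a datum satisfying (C1)--(C5).
\end{definition}

Condition (C4) places the middle of every long configuration inside a power of some $z\in\mathcal Z$. Condition (C1) says that $\psi$ expands such powers by the factor $K_z\ge2$, so that runs shrink when followed backwards. Condition (C3) says that a long $z$-run is, up to $C$ letters at each end, the image of a $z$-run. Some tolerance is needed: in Example~\ref{ex:pump} the image of $ca$ is a power of $a$, although $ca$ is not. Condition (C2) extends this control from one step back to any number of steps, which keeps the contexts of all ancestors short. It can fail for $\varphi$ and hold for a power: if $b\mapsto c\mapsto a\mapsto aa$, then $\varphi^2(b)=a$ is an $a$-factor and $\varphi(b)=c$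 is not, whereas $\varphi^2$ maps all three letters to $a$-factors. Among the constants, $E$ bounds the error in the relation between the lengths of a run and of its parent, $\Gamma$ bounds the difference of the run lengths for $u$ and $v$, $H$ counts the states that must repeat, $\Lambda$ is the length above which a run can be followed one step back, and $R(D)$ is so large that $H$ steps are possible.

\begin{example}\label{ex:datum}
For the system of Example~\ref{ex:pump}, the datum $(1,\{a\},1,3,8)$ satisfies (C1)--(C4). Indeed $\varphi(a)=a^2$. If $\varphi^2(w)\in a^*$, then $w$ contains neither $g$ nor $h$, so $\varphi(w)\in a^*$. A factor of length $4$ with image in $a^*$ is a factor of some $ca^ic$, so its two central letters are $aa$. Finally $N=8=2m(L_*+1)$, and in a configuration of length $14$ both words are factors of words $gca^ich$, so that the images of the border letters $g,c$ start at window positions at most $2$ and those of $c,h$ end at positions at least $12$; none lies in $[3,11)$. The system is not injective, so (C5) cannot be omitted.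
\end{example}

All five conditions are finite checks by Lemma~\ref{lem:factors}. The restrictions on $|w|$ in (C2) and (C3) serve only to make them finite, and they can be lifted.

\begin{lemma}\label{lem:primes}
Let $D$ satisfy (C1)--(C3), let $z\in\mathcal Z$, $L=|z|$, $K=K_z$.
\begin{itemize}
\item[(C1$'$)] If $\tilde z$ is conjugate to $z$, then $\psi^j(\tilde z)$ is the $K^j$-th power of a conjugate of $z$. The morphism $\psi$ maps $z$-factors to $z$-factors.
\item[(C2$'$)] For all $w\in A^*$ and $k\ge1$: if $\psi^k(w)$ is a $z$-factor, so is $\psi(w)$.
\item[(C3$'$)] If $w\in FL(G)$, $|w|\ge2C+L+1$ and $\psi(w)$ is a $z$-factor, then $w[C,|w|-C)$ is a $z$-factor.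
\end{itemize}
Statement (C1$'$) depends only on (C1).
\end{lemma}

\begin{proof}
(C1$'$) Conjugate words have conjugate images, so $\psi(\tilde z)$ is a conjugate of $z^K$, that is, a word $z^\infty[n,n+KL)=(z^\infty[n,n+L))^K$. Induction on $j$ gives the first claim. A $z$-factor is a factor of some $z^n$, and $\psi(z^n)=\psi(z)^n$ is a power of a conjugate of $z$.

(C2$'$) For $k=1$ there is nothing to prove, and for $k=2$, $|w|\le L+1$ this is (C2). Let $k=2$ and $|w|>L+1$. Every factor of length $L+1$ of $\psi(w)$ lies in $\psi(w')$ for a factor $w'$ of $w$ with $|w'|\le L+1$. As $\psi^2(w')$ is a $z$-factor, so is $\psi(w')$ by (C2), and (F1) applies to $\psi(w)$. For $k>2$, the case $k=2$ applied to $\psi^{k-2}(w)$ shows that $\psi^{k-1}(w)$ is a $z$-factor, and we use induction.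

(C3$'$) The factors of length $L+1$ of $w[C,|w|-C)$ are the central blocks of the factors of length $2C+L+1$ of $w$. Apply (C3) to these and then (F1).
\end{proof}

The two halves of the proof are as follows.

\begin{proposition}[soundness]\label{prop:sound}
If a datum $D$ satisfies (C1)--(C4) and $G$ has a collision, then $G$ has a collision of length at most $R(D)$. Hence if $G$ has a certificate, then $G$ is injective.
\end{proposition}

\begin{proposition}[completeness]\label{prop:complete}
If $G$ is injective, then $G$ has a certificate.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}]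
First carry out the reduction of Section~\ref{sec:prelim}; in the erasing case output $(a,\varepsilon)$. For a reduced system fix an enumeration of all data, and for $n=1,2,3,\dots$ do the following.
\begin{itemize}
\item Compute $FL(G)\cap A^{\le n}$. If it contains $u\ne v$ with $\varphi(u)=\varphi(v)$, output ``not injective'' with $(u,v)$ and halt.
\item Test whether the $n$-th datum satisfies (C1)--(C5). If so, output ``injective'' and halt.
\end{itemize}
The output ``not injective'' comes with a collision, and the output ``injective'' is correct by Proposition~\ref{prop:sound}. If $G$ is not injective, the first search halts. If $G$ is injective, the second search halts by Proposition~\ref{prop:complete}.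
\end{proof}

\section{Long collisions can be shortened}\label{sec:sound}

In this section $D$ is a datum satisfying (C1)--(C4), and we prove Proposition~\ref{prop:sound}. We use the inequalities
\begin{equation}\label{eq:const}
\Lambda>\Gamma+L_*,\qquad \Gamma\ge2L_*+2mM,\qquad\Gamma\ge2E\ge(2C+L_*+3)\,m_\psi .
\end{equation}

\subsection*{From windows to runs}
Condition (C4) speaks of windows of one length, and the word $z$ may a priori depend on the window. The lower bound on $N$ makes neighboring windows overlap so much that it cannot.

\begin{lemma}\label{lem:glue}
Let $(u,v,i,i')$ be a configuration of length $\ell\ge2M+N$. Then there is $z\in\mathcal Z$ such that $u\langle M,\ell-M\rangle$ and $v\langle M,\ell-M\rangle$ are $z$-factors of length at least $2L_*+1$.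
\end{lemma}

\begin{proof}
For $0\le t\le\ell-2M-N$ restrict the configuration to $[t,t+2M+N)$. By (C4) there is $z_t\in\mathcal Z$ such that $u\langle t+M,t+M+N\rangle$ and $v\langle t+M,t+M+N\rangle$ are $z_t$-factors. By Lemma~\ref{lem:count}, the letters of $u$ with image inside an interval $I\subseteq[0,\ell)$ of length at least $N-1$ cover at least $N-1-2(m-1)\ge2mL_*+1$ positions, so there are at least $2L_*+1$ of them; the same holds for $v$. The word $u\langle t+M+1,t+M+N\rangle$ is a $z_t$-factor and a $z_{t+1}$-factor, and its length is at least $2L_*+1$. By (F3) and (C1), $z_t=z_{t+1}$. So all $z_t$ equal one word $z$; let $L=|z|$.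

The word $u\langle M,\ell-M\rangle$ has at least $2L_*+1\ge L+1$ letters. Any $L+1$ consecutive letters of it have an image of length at most $m(L_*+1)\le N$ inside $[M,\ell-M)$, so this image lies in $[t+M,t+M+N)$ for some $t$ in the range above, and the letters form a $z$-factor. By (F1), $u\langle M,\ell-M\rangle$ is a $z$-factor. The argument for $v$ is the same.
\end{proof}

Suppose now, for a contradiction, that $(u,v)$ is a collision of minimal length $\ell$ and $\ell>R(D)$. Let $z$ be given by Lemma~\ref{lem:glue} for the configuration $(u,v,0,0)$, and put $L=|z|$, $K=K_z$, $P=|\varphi(z)|\ge L$. (If $\mathcal Z=\emptyset$, the lemma already gives the contradiction.) The letters of $u$ to the left of $u\langle M,\ell-M\rangle$ have images starting at distinct positions in $[0,M)$, so there are at most $M$ of them; those to the right have images ending at distinct positions in $[\ell-M,\ell)$, so there are again at most $M$. The same holds for $v$. Extending the two $z$-factors to maximal $z$-runs $\rho$ of $u$ and $\rho'$ of $v$ by (F2), we get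
\[
u=u_1\rho\,u_2,\qquad v=v_1\rho'v_2,\qquad|u_1|,|u_2|,|v_1|,|v_2|\le M .
\]
Both $|\varphi(\rho)|$ and $|\varphi(\rho')|$ lie in $[\ell-2mM,\ell]$, and $\ell-2mM\ge m\Lambda(2K_*)^H$. Hence
\begin{equation}\label{eq:long}
|\rho|,\,|\rho'|\ \ge\ \Lambda(2K_*)^H\ \ge\ 4\Lambda .
\end{equation}
The two runs have almost the same length. Write $\rho=\tilde z^{\,e}r$ with $\tilde z$ conjugate to $z$ and $r$ a proper prefix of $\tilde z$. Since $|\varphi(\tilde z)|=P$, we have $|\rho|-\frac LP|\varphi(\rho)|=|r|-\frac LP|\varphi(r)|$, a difference of two numbers in $[0,L]$. The same holds for $\rho'$, and $L\le P$, so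
\begin{equation}\label{eq:delta0}
\bigl||\rho|-|\rho'|\bigr|\le2L+2mM\le\Gamma .
\end{equation}

\subsection*{Deleting periods}
For $t\ge1$ with $tL<\min(|\rho|,|\rho'|)$, let $\rho^{(t)}$ and $\rho'^{(t)}$ be the prefixes of $\rho$ and $\rho'$ of lengths $|\rho|-tL$ and $|\rho'|-tL$, and put $u^{(t)}=u_1\rho^{(t)}u_2$, $v^{(t)}=v_1\rho'^{(t)}v_2$.

\begin{lemma}\label{lem:shorten}
There is no $t$ with $1\le tL<\min(|\rho|,|\rho'|)$ such that $u^{(t)},v^{(t)}\in FL(G)$ and $\max(|\rho^{(t)}|,|\rho'^{(t)}|)\ge\Lambda$.
\end{lemma}

\begin{proof}
Suppose such a $t$ exists, and let $h=\varphi(u)=\varphi(v)$. Let $I_u=[|\varphi(u_1)|,\ell-|\varphi(u_2)|)$ be the interval of $h$ carrying $\varphi(\rho)$. The word $\varphi(\rho)$ is a factor of a power of $\varphi(z)$, so it has period $P$, and any $tL$ consecutive letters of $\rho$ have an image of length $tP$. Thus $\varphi(u^{(t)})$ arises from $h$ by deleting the last $tP$ positions of $I_u$, and by (F4) the deletion of any interval of $tP$ positions inside $I_u$ gives the same word. The same holds for $v^{(t)}$ and the interval $I_v$ carrying $\varphi(\rho')$. Both images have length $\ell-tP$, so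
\[
\ell-tP\ge\max\bigl(|\varphi(\rho^{(t)})|,|\varphi(\rho'^{(t)})|\bigr)\ge\Lambda\ge2mM .
\]
Therefore the interval $[mM,\ell-mM)\subseteq I_u\cap I_v$ has length at least $tP$, one deletion serves for both words, and $\varphi(u^{(t)})=\varphi(v^{(t)})$. As $\rho^{(t)}$ and $\rho'^{(t)}$ are non-empty prefixes, the first letters of $u^{(t)},v^{(t)}$ are those of $u,v$, which differ by Lemma~\ref{lem:minimal}. So $(u^{(t)},v^{(t)})$ is a collision of length $\ell-tP<\ell$.
\end{proof}

It remains to find such a $t$. Call $u$ \emph{two-sided} if $u_1\ne\varepsilon$ and $u_2\neq\varepsilon$, and use the same term for $v$. If $u_2=\varepsilon$, then $u^{(t)}$ is a prefix of $u$. If $u_1=\varepsilon$, then $u^{(t)}$ is a suffix of $u$, because $\rho^{(t)}$ is also a suffix of $\rho$ by (F4). So a word that is not two-sided puts no restriction on $t$. For a two-sided word we turn to ancestors.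

\subsection*{The parent of a long run}

\begin{lemma}\label{lem:parent}
Let $\varrho$ be a maximal $z$-run of $W=\varphi^n(s)$ with $|\varrho|\ge\Lambda$. Then $n\ge q$, and $W^-=\varphi^{n-q}(s)$ contains a maximal $z$-run $\varrho^-$ with $\psi(\varrho^-)\subseteq\varrho$ and
\begin{equation}\label{eq:star}
\bigl||\varrho|-K|\varrho^-|\bigr|\le E,\qquad\frac{|\varrho|}{2K}\le|\varrho^-|<|\varrho| .
\end{equation}
\end{lemma}

\begin{proof}
Since $|W|\ge\Lambda>|\varphi^{n'}(s)|$ for $n'<q$, we have $n\ge q$ and $W=\psi(W^-)$. Let $w$ be the factor of $W^-$ formed by the letters whose $\psi$-image lies in $\varrho$. By Lemma~\ref{lem:count} and \eqref{eq:const},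
\[
|\psi(w)|\ge|\varrho|-2m_\psi\ge(2C+L_*+1)\,m_\psi ,
\]
so $|w|\ge2C+L_*+1$. As $\psi(w)$ is a $z$-factor, (C3$'$) shows that $w^\circ=w[C,|w|-C)$ is a $z$-factor, of length at least $L+1$. Let $\varrho^-$ be the maximal $z$-run of $W^-$ containing $w^\circ$. By (C1$'$), $\psi(\varrho^-)$ is a $z$-factor. It overlaps $\varrho$ in at least $|\psi(w^\circ)|\ge L$ positions, so $\psi(\varrho^-)\subseteq\varrho$ by (F2). Therefore
\[
|\psi(\varrho^-)|\le|\varrho|\le|\psi(w)|+2m_\psi\le|\psi(w^\circ)|+2(C+1)m_\psi\le|\psi(\varrho^-)|+2(C+1)m_\psi .
\]
Write $\varrho^-=\tilde z^{\,e}r$ with $\tilde z$ conjugate to $z$ and $r$ a proper prefix of $\tilde z$. As $|\psi(\tilde z)|=KL\le Lm_\psi$, the number $|\psi(\varrho^-)|-K|\varrho^-|=|\psi(r)|-K|r|$ is a difference of two numbers in $[0,Lm_\psi]$. Together these estimates give the first inequality of \eqref{eq:star}. Since $|\varrho|>2E$ and $K\ge2$, it implies $|\varrho^-|\le(|\varrho|+E)/2<|\varrho|$ and $|\varrho^-|\ge(|\varrho|-E)/K\ge|\varrho|/(2K)$.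
\end{proof}

Assume that $u$ is two-sided, and fix an occurrence of $u$ in a word $W_0=\varphi^n(s)$. The run $\rho_0=\rho$ cannot be extended by the neighboring letter of $u$ on either side, so it is a maximal $z$-run of the whole word $W_0$; this is where two-sidedness is needed. By \eqref{eq:long} and Lemma~\ref{lem:parent}, applied $H$ times, there are maximal $z$-runs $\rho_k$ in $W_k=\varphi^{n-kq}(s)$, $0\le k\le H$, with $\rho_{k+1}=\rho_k^-$ and
\[
|\rho_0|>|\rho_1|>\dots>|\rho_H|,\qquad|\rho_k|\ge\Lambda(2K_*)^{H-k}\ge\Lambda,\qquad\psi^k(\rho_k)\subseteq\rho_0 .
\]
Let the \emph{ancestor} $J_k$ be the occurrence in $W_k$ formed by the letters whose $\psi^k$-image meets the fixed occurrence of $u$. It contains $\rho_k$, so $J_k=\nu_k\rho_k\nu_k'$. The error in \eqref{eq:star} could accumulate over $k$ steps, and one has to show that the contexts $\nu_k,\nu'_k$ are nevertheless bounded independently of $k$. This is the purpose of (C2).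

\begin{lemma}\label{lem:context}
$|\nu_k|,|\nu_k'|\le M+C$ for $0\le k\le H$.
\end{lemma}

\begin{proof}
For $k=0$ we have $\nu_0=u_1$ and $\nu_0'=u_2$. Let $k\ge1$. The letters of $\nu_k$ whose $\psi^k$-image lies in $\rho_0$ form a suffix $\alpha$ of $\nu_k$, because $\psi^k(\rho_k)\subseteq\rho_0$. Then $\psi^k(\alpha\rho_k)\subseteq\rho_0$ is a $z$-factor, so $\psi(\alpha\rho_k)$ is a $z$-factor by (C2$'$). As $|\alpha\rho_k|\ge\Lambda\ge2C+L+1$, condition (C3$'$) shows that $\alpha\rho_k$ with $C$ letters removed at each end is a $z$-factor. If $|\alpha|>C$, this occurrence contains the last letter of $\alpha$ and overlaps $\rho_k$ in $|\rho_k|-C\ge L$ positions, which contradicts (F2) for the maximal run $\rho_k$. So $|\alpha|\le C$.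

The $\psi^k$-image of any other letter of $\nu_k$ is an interval to the left of $\psi^k(\rho_k)$ that meets $u$ and is not contained in $\rho_0$. So it contains a position to the left of $\rho_0$, and it meets $u_1$ or $\rho_0$. If it meets $\rho_0$, it contains the position immediately to the left of $\rho_0$, which belongs to $u_1$ since $u_1\ne\varepsilon$. In both cases it meets $u_1$. These images are disjoint, so there are at most $|u_1|\le M$ such letters. The bound for $\nu_k'$ follows by the mirror argument, with $u_2\ne\varepsilon$.
\end{proof}

\subsection*{Pumping}
The \emph{state} of the $k$-th ancestor is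
\[
\mathrm{st}_k(u)=\bigl(\nu_k,\ \nu'_k,\ \text{start phase of }\rho_k,\ |\rho_k|\bmod L\bigr).
\]
By Lemma~\ref{lem:context} it takes at most $\kappa^2L_*^2$ values. Two ancestors with the same state differ only in the number of copies of a conjugate of $z$.

\begin{lemma}\label{lem:pump}
Let $0\le j<k\le H$ with $\mathrm{st}_j(u)=\mathrm{st}_k(u)$. Then $t=K^j(|\rho_j|-|\rho_k|)/L$ is a positive integer, $|\rho|-tL\ge\Lambda$, and $u_1\rho^*u_2\in FL(G)$, where $\rho^*$ is the prefix of $\rho$ of length $|\rho|-tL$.
\end{lemma}

\begin{proof}
Equality of the last two components gives $\rho_j=\tilde z^{\,e}r$ and $\rho_k=\tilde z^{\,e'}r$ with the same conjugate $\tilde z$ of $z$ and the same proper prefix $r$ of $\tilde z$, and $e>e'$ because $|\rho_j|>|\rho_k|$. So $t=K^j(e-e')\ge1$. The occurrence $\psi^j(J_j)$ covers $u$, and $\psi^j(\rho_j)\subseteq\rho_0$. Hence there are words $g,x,y,g'$ with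
\[
\psi^j(\nu_j)=g\,u_1\,x,\qquad\psi^j(\nu'_j)=y\,u_2\,g',\qquad\rho_0=x\,\psi^j(\rho_j)\,y .
\]
Now $J_k=\nu_j\rho_k\nu_j'\in FL(G)$, so $\psi^j(J_k)=g\,u_1\,x\,\psi^j(\rho_k)\,y\,u_2\,g'\in FL(G)$ by Lemma~\ref{lem:factors}. Since $\rho_j=\tilde z^{\,e-e'}\rho_k$, the word $x\,\psi^j(\rho_k)\,y$ arises from $\rho_0$ by deleting the block $\psi^j(\tilde z^{\,e-e'})$, which has length $(e-e')K^jL=tL$ by (C1$'$). As $\rho_0$ has period $L$, (F4) gives $x\,\psi^j(\rho_k)\,y=\rho^*$. Finally $|\rho^*|\ge|\psi^j(\rho_k)|\ge|\rho_k|\ge\Lambda$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:sound}]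
We keep the assumption $\ell>R(D)$ and find in each case a $t$ that contradicts Lemma~\ref{lem:shorten}.

\emph{Neither $u$ nor $v$ is two-sided.} Take $t=1$. By \eqref{eq:long}, $|\rho|-L$ and $|\rho'|-L$ are at least $4\Lambda-L_*\ge\Lambda$, and $u^{(1)},v^{(1)}\in FL(G)$.

\emph{Exactly one is two-sided.} The assumptions are symmetric in $u$ and $v$, so let it be $u$. As $H+1>\kappa^2L_*^2$, there are $0\le j<k\le H$ with $\mathrm{st}_j(u)=\mathrm{st}_k(u)$. Take $t$ from Lemma~\ref{lem:pump}. By \eqref{eq:delta0}, $|\rho'|-tL\ge|\rho|-tL-\Gamma\ge\Lambda-\Gamma\ge1$. So $v^{(t)}$ is defined and lies in $FL(G)$ because $v$ is not two-sided, while $u^{(t)}\in FL(G)$ and $|\rho^{(t)}|\ge\Lambda$ by Lemma~\ref{lem:pump}.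

\emph{Both are two-sided.} Construct the runs $\rho_k$ for $u$ and $\rho'_k$ for $v$, $0\le k\le H$, from occurrences of $u$ and $v$ in possibly different words of $L(G)$, and put $\Delta_k=|\rho_k|-|\rho'_k|$. Both chains belong to the same $z$, hence to the same $K$, so \eqref{eq:star} gives $|\Delta_k-K\Delta_{k+1}|\le2E$. Since $K\ge2$,
\[
|\Delta_{k+1}|\le\tfrac12\bigl(|\Delta_k|+2E\bigr)\le\max(|\Delta_k|,2E),
\]
and with \eqref{eq:delta0} and \eqref{eq:const} we get $|\Delta_k|\le\Gamma$ for all $k$. The triple $(\mathrm{st}_k(u),\mathrm{st}_k(v),\Delta_k)$ takes at most $\kappa^4L_*^4(2\Gamma+1)=H$ values, so it is the same for some $0\le j<k\le H$. From $\Delta_j=\Delta_k$ we get $|\rho_j|-|\rho_k|=|\rho'_j|-|\rho'_k|$. So Lemma~\ref{lem:pump} yields the same $t$ for $u$ and for $v$, with $u^{(t)},v^{(t)}\in FL(G)$ and $|\rho^{(t)}|,|\rho'^{(t)}|\ge\Lambda$.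

Thus $\ell\le R(D)$. If $D$ is a certificate, (C5) now excludes all collisions.
\end{proof}

\section{Injective systems have certificates}\label{sec:complete}

Throughout this section $G$ is injective. The conditions (C3) and (C4) assert that some window size suffices. If none did, counterexamples of growing size would converge to bi-infinite objects, and we show that these do not exist. So we first study bi-infinite sequences with two factorizations.

\subsection*{Bi-infinite sequences}
For a finite alphabet $B$, let $S$ be the shift on $B^{\mathbb Z}$, $(Sx)_n=x_{n+1}$. A sequence $x$ is \emph{periodic} if $S^px=x$ for some $p\ge1$. A non-erasing morphism $\theta$ acts on $B^{\mathbb Z}$ by concatenating the images, with $\theta(x_0)$ starting at position $0$; then $\theta(Sx)=S^{|\theta(x_0)|}\theta(x)$. The \emph{cuts} of $x$ in $\theta(x)$ are the positions at which the blocks $\theta(x_n)$ start.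

We use compactness in the following form. Let words $w_k$ over $B$ be placed on intervals $I_k\subseteq\mathbb Z$ such that every finite interval lies in $I_k$ for all large $k$; we say that the $I_k$ \emph{exhaust} $\mathbb Z$. Then there is a \emph{limit} $x\in B^{\mathbb Z}$, that is, a sequence that on every finite interval agrees with $w_k$ for infinitely many $k$. (Choose the letters of $x$ at $0,1,-1,2,\dots$ in turn, each time keeping infinitely many $k$.) A set $Y\subseteq B^{\mathbb Z}$ is \emph{closed} if it contains every sequence that on each finite interval agrees with some point of $Y$, and \emph{shift-invariant} if $SY=Y$.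

\begin{lemma}\label{lem:complexity}
Let $Y\subseteq B^{\mathbb Z}$ be shift-invariant, and let $p(n)$ be the number of words of length $n$ occurring in points of $Y$.
\begin{itemize}
\item[(a)] If $p$ is bounded, then $Y$ is finite and all its points are periodic.
\item[(b)] If $Y$ is closed and all its points are periodic, then $p$ is bounded.
\end{itemize}
\end{lemma}

\begin{proof}
Deleting the last letter, or the first letter, maps the occurring words of length $n+1$ onto those of length $n$. So $p$ is non-decreasing.

(a) Let $p$ be constant from $n_0\ge1$ on. For $n\ge n_0$ both maps are bijections, so every occurring word of length $n$ has a unique extension to the right and a unique extension to the left. Hence a point of $Y$ is determined by its letters on $[0,n_0)$, and $Y$ is finite. The shift permutes $Y$, so every point is periodic.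

(b) Suppose $p$ is unbounded. If every occurring word of some length $n$ had a unique extension to the right, the same would hold for all longer words (look at the suffix of length $n$), and $p$ would be constant from $n$ on. So for every $n$ there are two points of $Y$ that agree on $[-n,0)$ and differ at $0$. A limit of these pairs is a pair $a,b\in Y$ that agree at all negative positions and differ at $0$. If $d$ is a common period of $a$ and $b$, then $a_0=a_{-d}=b_{-d}=b_0$, a contradiction.
\end{proof}

Let $X\subseteq A^{\mathbb Z}$ be the set of sequences all of whose finite factors lie in $FL(G)$. It is closed and shift-invariant, and $\varphi(X)\subseteq X$ by Lemma~\ref{lem:factors}. Injectivity enters first through the following lemma.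

\begin{lemma}\label{lem:preimage}
Let $\theta=\varphi^\nu$ with $\nu\ge1$, and let $x\in X$. If $\theta(x)$ is periodic, then $x$ is periodic.
\end{lemma}

\begin{proof}
Let $p$ be a period of $\theta(x)$ and $\mu=\max_a|\theta(a)|$. Fix $l\ge1$. For $n\in\mathbb Z$ let $w_n$ be the shortest word $x[n,n')$ with $|\theta(w_n)|\ge l\mu$. Then $|w_n|\ge l$ and $l\mu\le|\theta(w_n)|<l\mu+\mu$. The word $\theta(w_n)$ is a factor of $\theta(x)$, so it is determined by its starting position modulo $p$ and its length, and it takes at most $p\mu$ values. As $\theta$ is injective on $FL(G)$, there are at most $p\mu$ words $w_n$. Every factor $x[n,n+l)$ is a prefix of $w_n$, so $x$ has at most $p\mu$ factors of length $l$. This bound does not depend on $l$, and Lemma~\ref{lem:complexity}(a) applies to the shift orbit of $x$.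
\end{proof}

The external ingredient is the following theorem.

\begin{theorem}[recognizability \cite{BSTY,BPR}]\label{thm:recog}
Let $\sigma\colon B^*\to B^*$ be a non-erasing morphism, and let $X(\sigma)\subseteq B^{\mathbb Z}$ be the set of sequences all of whose finite factors are factors of words $\sigma^n(b)$, $b\in B$, $n\ge0$. If $y\in B^{\mathbb Z}$ is not periodic, then there is at most one pair $(x,i)$ with $x\in X(\sigma)$, $0\le i<|\sigma(x_0)|$ and $y=S^i\sigma(x)$.
\end{theorem}

Periodic $y$ must be excluded: for $\sigma(a)=aa$ the sequence $a^\infty$ has the two representations $(a^\infty,0)$ and $(a^\infty,1)$.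

\subsection*{Infinite configurations}
Recall the morphism $\widehat\varphi$ of the introduction. It takes values in words over $\widehat A=\{(a,j):a\in A,\ 0\le j<|\varphi(a)|\}$. For $x\in A^{\mathbb Z}$ and $0\le i<|\varphi(x_0)|$, the \emph{track} of $(x,i)$ is $\tau(x,i)=S^i\widehat\varphi(x)$. It \emph{lies over} $y=S^i\varphi(x)$, which is obtained from it by replacing each symbol $(a,j)$ with the letter $\varphi(a)_j$. Its \emph{cuts} are the positions carrying a symbol $(a,0)$. A sequence over $\widehat A$ is a track if and only if it obeys the local rule that $(a,j)$ is followed by $(a,j+1)$ when $j+1<|\varphi(a)|$ and by a symbol $(b,0)$ otherwise. Indeed, under this rule a symbol $(a,j)$ with $j>0$ is preceded by $(a,j-1)$, so the sequence splits at its cuts into blocks $\widehat\varphi(a)$; these blocks spell $x$, with $x_0$ given by the block through position $0$, and $i$ is the second coordinate at position $0$. In particular the track determines $(x,i)$.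

Let $Q$ be the set of pairs $(\tau(x,i),\tau(x',i'))$ with $x,x'\in X$ such that the two tracks lie over the same sequence and have no common cut. We view $Q$ as a set of sequences over $\widehat A\times\widehat A$. It is shift-invariant, since $S\tau(x,i)$ is $\tau(x,i+1)$ or $\tau(Sx,0)$, and $S^{-1}\tau(x,i)$ is $\tau(x,i-1)$ or $\tau(S^{-1}x,|\varphi(x_{-1})|-1)$. A configuration $(u,v,i,i')$ of length $\ell$ has the \emph{pair of tracks} $\widehat\varphi(u)[i,i+\ell)$, $\widehat\varphi(v)[i',i'+\ell)$. Conversely, every finite window of a point of $Q$ is the pair of tracks of a configuration, formed by the letters of $x$ and $x'$ whose blocks meet the window.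

\begin{lemma}\label{lem:limits}
\begin{itemize}
\item[(a)] Let $u_k\in FL(G)$, and let factors of $\widehat\varphi(u_k)$ be placed on intervals that exhaust $\mathbb Z$. Every limit is a track $\tau(x,i)$ with $x\in X$.
\item[(b)] Let the pairs of tracks of a sequence of configurations be placed on intervals that exhaust $\mathbb Z$. Every limit is a point of $Q$. In particular $Q$ is closed.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The local rule concerns two adjacent positions, so the limit obeys it and equals some $\tau(x,i)$. If $w$ is a factor of $x$, then $\widehat\varphi(w)$ occurs in the limit, hence in some $\widehat\varphi(u_k)$, where it is a union of full blocks. So $w$ is a factor of $u_k$.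

(b) By (a), both components are tracks of points of $X$. On $[n-1,n+1)$ the limit agrees with one of the configurations, for which $n$ is not the left end of the window. So the two symbols at $n$ give the same letter and are not both cuts. If a sequence agrees on each interval $[-k,k)$ with a point of $Q$, it is a limit of the configurations given by these windows.
\end{proof}

\begin{lemma}\label{lem:Qfinite}
If $(\tau(x,i),\tau(x',i'))\in Q$, then $x$ and $x'$ are periodic. The set $Q$ is finite and all its points are periodic.
\end{lemma}

\begin{proof}
Let the point lie over $y=S^i\varphi(x)=S^{i'}\varphi(x')$. The two sets of cuts are non-empty and disjoint, so $(x,i)\ne(x',i')$. Theorem~\ref{thm:recog} concerns iterates of letters, not of an axiom, so we add a letter: extend $\varphi$ to a morphism $\sigma$ on $B=A\cup\{\#\}$ by $\sigma(\#)=s$. It is non-erasing because $s\ne\varepsilon$, and $\sigma^{n+1}(\#)=\varphi^n(s)$, so $X\subseteq X(\sigma)$. By Theorem~\ref{thm:recog}, $y$ is periodic. By Lemma~\ref{lem:preimage}, $x$ and $x'$ are periodic. If $x$ has period $L$, then $\tau(x,i)$ has period $|\varphi(x[0,L))|$; so both tracks are periodic, and so is the pair. By Lemma~\ref{lem:limits}(b)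 and Lemma~\ref{lem:complexity}, $Q$ is finite.
\end{proof}

\subsection*{The action on periodic orbits}
The set $\mathcal Z$ will consist of the periods of the sequences $x$ occurring in $Q$. For (C1) we need that a power of $\varphi$ returns each such orbit to itself and expands it; for (C3) we need that no other orbit has the same image; for (C4) we need that $x$ and $x'$ lie in the same orbit. All three follow from one analysis.

Let $\mathcal O$ be the set of shift orbits of periodic points of $X$. Each $O\in\mathcal O$ is the orbit of $z^\infty$ for a primitive word $z$, unique up to conjugacy, which we call a \emph{primitive word of $O$}; its length is the least period of the points of $O$. The morphism $\varphi$ induces a map $\varphi\colon\mathcal O\to\mathcal O$. Let $\pi$ be the least period of $\varphi(z^\infty)=\varphi(z)^\infty$. It divides $|\varphi(z)|$, and we put $k(O)=|\varphi(z)|/\pi$, which does not depend on the choice of $z$. Thus $\varphi(z)$ is the $k(O)$-th power of its prefix of length $\pi$, which is a primitive word of $\varphi(O)$.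

\begin{lemma}\label{lem:orbits}
\begin{itemize}
\item[(a)] If $k(O)\ge2$, then some point of $Q$ lies over a sequence of the orbit $\varphi(O)$.
\item[(b)] Every $O\in\mathcal O$ lies on a finite cycle of $\varphi\colon\mathcal O\to\mathcal O$. In particular this map is injective.
\item[(c)] If $(\tau(x,i),\tau(x',i'))\in Q$, then $x$ and $x'$ lie in the same orbit $O$, and $k(O)\ge2$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) Let $x=z^\infty$, $L=|z|$, $y=\varphi(x)$, and let $\pi<|\varphi(z)|$ be the least period of $y$. The tracks $\tau(x,0)$ and $S^\pi\tau(x,0)$ belong to shifts of $x$, both lie over $y=S^\pi y$, and their sets of cuts are $T$ and $T-\pi$, where $T$ is the set of cuts of $x$ in $y$. Suppose they intersect, so that $c,c+\pi\in T$ for some $c$. Let the blocks of $x_n$ and $x_{n'}$ start at $c$ and $c+\pi$. The block of $x_{n+L}$ starts at $c+|\varphi(z)|$, and $0<\pi<|\varphi(z)|$, so $0<n'-n<L$. The words $x[n,n+L)$ and $x[n',n'+L)$ of $FL(G)$ have the images $y[c,c+|\varphi(z)|)$ and $y[c+\pi,c+\pi+|\varphi(z)|)$, which are equal. By injectivity the two words are equal, which contradicts the primitivity of $z$. So the two tracks form a point of $Q$ over $y$.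

(b) We first show that $\varphi\colon\mathcal O\to\mathcal O$ is onto. Let $x$ be a periodic point of $X$. If $2n>|s|$, then $x[-n,n)$ is a factor of $\varphi(W)$ for some $W\in L(G)$. Place the corresponding factor of $\widehat\varphi(W)$ on $[-n,n)$. By Lemma~\ref{lem:limits}(a), a limit is a track $\tau(x',i)$ with $x'\in X$, and it lies over $x$. So $x=S^i\varphi(x')$, and $x'$ is periodic by Lemma~\ref{lem:preimage}.

Hence every $O_0\in\mathcal O$ starts an infinite chain $O_0,O_1,O_2,\dots$ with $\varphi(O_{j+1})=O_j$. We claim that the chain has a repetition. If $k(O_{j+1})\ge2$ for infinitely many $j$, then by (a) infinitely many $O_j$ are among the orbits of sequences over which a point of $Q$ lies, and there are finitely many of these by Lemma~\ref{lem:Qfinite}. Otherwise $k(O_{j+1})=1$ for all large $j$. Then the least period of $O_j$ is $|\varphi(\zeta)|\ge|\zeta|$, where $\zeta$ is a primitive word of $O_{j+1}$, and $|\zeta|$ is the least period of $O_{j+1}$. So the least periods are eventually non-increasing, hence bounded, and there are finitely many orbits of bounded period. In both cases $O_j=O_{j'}$ for some $j<j'$. Then $\varphi^{j'-j}(O_{j'})=O_{j'}$, and $O_0=\varphi^{j'}(O_{j'})$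 lies on the cycle of $O_{j'}$. If $\varphi(O)=\varphi(O')$ and $c\ge1$ is a common multiple of the cycle lengths of $O$ and $O'$, then $O=\varphi^c(O)=\varphi^c(O')=O'$.

(c) By Lemma~\ref{lem:Qfinite}, $x$ and $x'$ are periodic. Their images lie in one orbit, so by (b) they lie in one orbit $O$, with primitive word $z$. Write $x'=S^ax$, and let $b$ be the position in $\varphi(x)$ where the block of $x_a$ starts. Then $\widehat\varphi(x')=S^b\widehat\varphi(x)$, so $\tau(x',i')=S^\delta\tau(x,i)$ with $\delta=i'+b-i$. Both tracks lie over the same $y$, so $S^\delta y=y$. If $k(O)=1$, the least period of $y$ is $|\varphi(z)|$, which therefore divides $\delta$. But $|\varphi(z)|$ is a period of $\tau(x,i)$, so the two tracks are equal and have common cuts, a contradiction.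
\end{proof}

\subsection*{The choice of $\mathcal Z$ and $q$}
Consider the orbits of the sequences $x$ that occur in points $(\tau(x,i),\tau(x',i'))$ of $Q$. There are finitely many by Lemma~\ref{lem:Qfinite}. Let $\mathcal Z$ contain one primitive word for each of them, and let $O_z$ be the orbit of $z^\infty\in X$; so $\mathcal Z=\emptyset$ if $Q=\emptyset$. The words of $\mathcal Z$ are pairwise non-conjugate. Let $q_0\ge1$ be a common multiple of the cycle lengths of the $O_z$ and $\psi_0=\varphi^{q_0}$. Applying $\varphi$ repeatedly, we see that $\psi_0(z)$ is the $K$-th power of a primitive word of $\varphi^{q_0}(O_z)=O_z$, where $K=\prod_{j=0}^{q_0-1}k(\varphi^j(O_z))\ge k(O_z)\ge2$ by Lemma~\ref{lem:orbits}(c). So (C1) holds for $\psi_0$, and by (C1$'$) for all powers of $\psi_0$.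

Condition (C2) requires a suitable power. It is easy to arrange for single letters. For a word $w$, the images of the letters are then $z$-factors, but they must also fit together in phase, and a short $z$-factor has no well-defined phase. We therefore pass to a power $\psi$ that preserves phases and under which the image of each letter is either long or fixed by $\psi$.

Let $z\in\mathcal Z$, $L=|z|$, $x=z^\infty$. Then $\psi_0(x)=S^ex$ for some $e$. Let $c(n)$ be the position in $\psi_0(x)$ where the block of $x_n$ starts, so that
\[
\psi_0\bigl(x[n,n')\bigr)=x\bigl[e+c(n),\,e+c(n')\bigr).
\]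
Since $c(n+L)=c(n)+|\psi_0(z)|$ and $L$ divides $|\psi_0(z)|$, the formula $f_z(n)=e+c(n)\bmod L$ defines a map $f_z\colon\mathbb Z/L\to\mathbb Z/L$. It is injective: if $f_z(n)=f_z(n')$, then the images of $x[n,n+L)$ and $x[n',n'+L)$ occur at the same phase and have the same length $|\psi_0(z)|$, so they are equal; by injectivity of $\psi_0$ on $FL(G)$ the two conjugates of $z$ are equal, and $n\equiv n'$. So $f_z$ is a permutation. Iterating the displayed formula gives $\psi_0^t(x[n,n'))=x[p,p')$ with $p\equiv f_z^t(n)$ and $p'\equiv f_z^t(n')$ modulo $L$.

Call a letter $b$ \emph{bounded} if the set $\{\varphi^n(b):n\ge0\}$ is finite; then the sequence $\varphi^n(b)$ is eventually periodic. For an unbounded letter, the lengths $|\varphi^n(b)|$ are non-decreasing and unbounded, so they tend to infinity. Choose $t\ge1$ that is a multiple of the orders of all $f_z$ and of the periods of the sequences $\varphi^n(b)$, $b$ bounded, and at least as large as their preperiods. Put $\psi_1=\psi_0^t$; then $\psi_1^n(b)=\psi_1(b)$ for $b$ bounded and $n\ge1$. By (C1$'$), if $\psi_1^n(b)$ is a $z$-factor, so is $\psi_1^{n+1}(b)$. There are finitely many pairs $(b,z)$, so for large $n_1$ the morphism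 $\psi=\psi_1^{n_1}=\varphi^q$, $q=q_0tn_1$, has the following properties for all $z\in\mathcal Z$:
\begin{itemize}
\item[(N1)] $\psi(z^\infty[n,n'))=z^\infty[p,p')$ with $p\equiv n$ and $p'\equiv n'$ modulo $|z|$;
\item[(N2)] $\psi^2(b)=\psi(b)$ for every bounded letter $b$;
\item[(N3)] $|\psi(b)|\ge L_*$ for every unbounded letter $b$;
\item[(N4)] if $b$ is a letter and some $\psi^n(b)$ is a $z$-factor, then $\psi(b)$ is a $z$-factor.
\end{itemize}

\begin{proof}[Proof of Proposition~\ref{prop:complete}]
Take $\mathcal Z$ and $q$ as above, so that (C1) holds.

\emph{Condition (C2)} holds even for all $w\in A^*$. Let $z\in\mathcal Z$, $L=|z|$, $w=b_1\cdots b_l$ with letters $b_j$, and let $\psi^2(w)$ be a $z$-factor. Put $r_j=\psi(b_j)$. As $\psi^2(b_j)$ is a $z$-factor, so is $r_j$ by (N4). Fix an occurrence of $\psi^2(w)=\psi(r_1)\cdots\psi(r_l)$ in $z^\infty$, and let $\tau_j\in\mathbb Z/L$ be the phase at which the block $\psi(r_j)$ starts, so that $\tau_{j+1}=\tau_j+|\psi(r_j)|$. We claim that $r_j$ occurs at phase $\tau_j$ and $|r_j|\equiv|\psi(r_j)|$ modulo $L$. If $b_j$ is bounded, then $\psi(r_j)=r_j$ by (N2), and the claim holds. If $b_j$ is unbounded, write $r_j=z^\infty[n,n')$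 and $\psi(r_j)=z^\infty[p,p')$ as in (N1). By (N3), $|\psi(r_j)|\ge|r_j|\ge L$, so $\psi(r_j)$ occurs at one phase only and $\tau_j\equiv p\equiv n$; moreover $|\psi(r_j)|=p'-p\equiv n'-n=|r_j|$. By the claim, $r_j$ occurs at phase $\tau_j$ and $\tau_{j+1}=\tau_j+|r_j|$, so $\psi(w)=r_1\cdots r_l$ occurs in $z^\infty$ at phase $\tau_1$.

\emph{Condition (C3).} If (C3) holds for $z$ with some $C$, it holds with every $C'>C$: apply it to the central factor of length $2C+|z|+1$, which has the same central block. So it suffices to find $C$ for each $z$ separately. Suppose that no $C$ works for $z$, and let $L=|z|$. Then for each $C$ there is $w_C\in FL(G)$ of length $2C+L+1$ such that $\psi(w_C)$ is a $z$-factor and the central block of $w_C$ is not. Place $w_C$ on $[-C,C+L+1)$ and let $x$ be a limit. Every factor of $x$ is a factor of some $w_C$, so $x\in X$, all factors of $\psi(x)$ are $z$-factors, and $x[0,L+1)$ is not a $z$-factor. By (F1), $\psi(x)\in O_z$. By Lemma~\ref{lem:preimage}, $x$ is periodic, and its orbit $O$ satisfies $\varphi^q(O)=O_z=\varphi^q(O_z)$. By Lemma~\ref{lem:orbits}(b), $O=O_z$, so $x[0,L+1)$ is a $z$-factor, a contradiction.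

\emph{Condition (C4).} Let $N=2m(L_*+1)$. Suppose that for every $M$ there is a configuration of length $2M+N$ for which no $z\in\mathcal Z$ works. Place its pair of tracks on $[-M,M+N)$, so that the central window is $[0,N)$. By Lemma~\ref{lem:limits}(b), a limit is a point $(\tau(x,i),\tau(x',i'))$ of $Q$; if $Q=\emptyset$, this is already a contradiction. By Lemma~\ref{lem:orbits}(c) and the choice of $\mathcal Z$, both $x$ and $x'$ lie in $O_z$ for one $z\in\mathcal Z$. The limit agrees on $[0,N)$ with one of the bad configurations $(u,v,\cdot,\cdot)$. The words $u\langle M,M+N\rangle$ and $v\langle M,M+N\rangle$ are spelled by the full blocks of the two tracks inside $[0,N)$, so they are factors of $x$ and $x'$, hence $z$-factors. This contradiction shows that some $M$ satisfies (C4).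

\emph{Condition (C5)} holds because $G$ has no collision.
\end{proof}

The numbers $C$ and $M$ and the set $\mathcal Z$ come from compactness arguments, which give no estimate of their size. The algorithm does not need one, since it finds a certificate by search and verifies it.

\section{Further results}\label{sec:further}

The results of this section are not used in the proof of Theorem~\ref{thm:main}.

\subsection*{Several axioms}
Here $\varphi\colon A^*\to A^*$ is arbitrary, and $FL(\varphi,s)$ stands for $FL(G)$ with $G=(\varphi,s)$.

\begin{corollary}\label{cor:axioms}
Given $\varphi$ and words $s_1,\dots,s_t$, it is decidable whether $\varphi$ is injective on $F=\bigcup_iFL(\varphi,s_i)$.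
\end{corollary}

\begin{proof}
Add a new letter $\$$ with $\varphi(\$)=\$$ and take the axiom $\$s_1\$s_2\$\cdots\$s_t\$$. The words of the new language are $\$\varphi^n(s_1)\$\cdots\$\varphi^n(s_t)\$$. So its factors have the form $w_0\$w_1\$\cdots\$w_k$ with $k\ge0$ and all $w_j\in F$, and every word of $F$ is a factor. As $\$$ occurs in no $\varphi(a)$ with $a\in A$, the equation $\varphi(w_0\$\cdots\$w_k)=\varphi(w'_0\$\cdots\$w'_{k'})$ means that $k=k'$ and $\varphi(w_j)=\varphi(w'_j)$ for all $j$. Hence the new system is injective if and only if $\varphi$ is injective on $F$, and Theorem~\ref{thm:main} applies.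
\end{proof}

\subsection*{Long configurations in injective systems}
Examples~\ref{ex:H} and~\ref{ex:doubling} represent the two possible behaviors of an injective system. The set $X$ is that of Section~\ref{sec:complete}.

\begin{theorem}\label{thm:structure}
Let $G$ be injective and reduced. Then every periodic orbit of $X$ lies on a finite cycle of $\varphi$. Moreover, the following are equivalent:
\begin{itemize}
\item[(i)] the lengths of configurations are bounded;
\item[(ii)] there is no primitive $z$ with $z^n\in FL(G)$ for all $n$ and $\varphi(z)$ not primitive.
\end{itemize}
If (ii) fails, arbitrarily long configurations exist, and there are $q,M,N$ and finitely many primitive words $z_1,\dots,z_r$ with $\varphi^q(z_j)$ conjugate to $z_j^{K_j}$, $K_j\ge2$, such that in every configuration $(u,v,i,i')$ of length $\ell\ge2M+N$ the words $u\langle M,\ell-M\rangle$ and $v\langle M,\ell-M\rangle$ are $z_j$-factors for the same $j$.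
\end{theorem}

\begin{proof}
The first claim is Lemma~\ref{lem:orbits}(b). If there are configurations of unbounded length, we center their windows at $0$, and Lemma~\ref{lem:limits}(b) gives a point of $Q$. Conversely, the windows of a point of $Q$ give configurations of all lengths. So (i) is equivalent to $Q=\emptyset$. For primitive $z$, we have $z^n\in FL(G)$ for all $n$ if and only if $z^\infty\in X$. In that case $\varphi(z)$ is the $k(O)$-th power of a primitive word, where $O$ is the orbit of $z^\infty$, so $\varphi(z)$ is not primitive if and only if $k(O)\ge2$. Thus (ii) fails if and only if $k(O)\ge2$ for some $O\in\mathcal O$, and by Lemma~\ref{lem:orbits}(a) and (c) this is equivalent to $Q\ne\emptyset$. The last statement is Lemma~\ref{lem:glue} for a certificate given by Proposition~\ref{prop:complete}.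
\end{proof}

\subsection*{Exponentially long witnesses}
In $A^*$ a shortest pair of distinct words with equal images has an image of length at most $(|A|m)^2$. For factors of a D0L language no polynomial bound of this kind holds. The idea is to delay the only ambiguity of $\varphi$ by $n$ steps, during which a run of letters $a$ between the ambiguous letters doubles.

\begin{proposition}\label{prop:exp}
For each $n\ge1$ there is a D0L system with $4n+7$ letters, images of length at most $2$ and axiom of length $6$ that is not injective and whose shortest collision consists of words of length $2^n+2$.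
\end{proposition}

\begin{proof}
The letters are $a,x,y$ and the \emph{markers} $c_k,d_k,e_k,f_k$ of \emph{level} $k$, $0\le k\le n$. The axiom is $c_0ad_0e_0af_0$, and
\begin{gather*}
a\mapsto aa,\qquad x\mapsto xx,\qquad y\mapsto yy,\qquad g_k\mapsto g_{k+1}\quad(g\in\{c,d,e,f\},\ k<n),\\
c_n\mapsto xa,\qquad d_n\mapsto y,\qquad e_n\mapsto x,\qquad f_n\mapsto ay .
\end{gather*}
For $k\le n$ we have $\varphi^k(s)=W_k=c_ka^{2^k}d_ke_ka^{2^k}f_k$, and the words $\varphi^k(s)$ with $k>n$ are over $\{a,x,y\}$. So a word of $FL(G)$ that contains a marker of level $k$ is a factor of $W_k$, and a word without markers is over $\{a,x,y\}$. The equation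
\[
\varphi(c_na^{2^n}d_n)=xa^{2^{n+1}+1}y=\varphi(e_na^{2^n}f_n)
\]
gives a collision of words of length $2^n+2$. We show that, up to the order of the two words, it is the only collision. Let $(u,v)$ be a collision.

Suppose one of the words, say $u$, contains a marker of level $k<n$. Then $\varphi(u)=\varphi(v)$ contains the corresponding marker of level $k+1$, which occurs only in the image of that marker of level $k$. So $u$ and $v$ are factors of $W_k$, hence words over $\{c_k,d_k,e_k,f_k,a\}$. On such words $\varphi$ renames the markers bijectively and doubles each $a$, so it is injective, and $u=v$, a contradiction.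

If neither word contains a marker, both are over $\{a,x,y\}$, where $\varphi$ doubles each letter and is injective; again $u=v$.

Suppose exactly one word, say $u$, contains a marker, of level $n$. Then $\varphi(u)$ contains $x$ or $y$ and is a factor of $\varphi(W_n)=xa^{2^{n+1}+1}yxa^{2^{n+1}+1}y$, so its maximal blocks of $x$'s and of $y$'s have length $1$. In $\varphi(v)$ such blocks have even length, a contradiction.

It remains to treat the case that both words contain markers of level $n$, so both are factors of $W_n$. The image of a factor of $W_n$ contains $yx$ exactly when the factor contains $d_ne_n$, and then it contains $yx$ once. If $yx$ occurs in $\varphi(u)$, write $u=u'd_ne_nu''$ and $v=v'd_ne_nv''$. Then $\varphi(u')=\varphi(v')$ and $\varphi(u'')=\varphi(v'')$, where $u',v'$ are suffixes of $c_na^{2^n}$ and $u'',v''$ are prefixes of $a^{2^n}f_n$. Distinct suffixes, or prefixes, of one word have images of distinct lengths, so $u=v$, a contradiction. Otherwise each of $u,v$ is a factor of $c_na^{2^n}d_n$ or of $e_na^{2^n}f_n$ containing a marker. For $0\le i\le2^n$ the possible words and images are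
\[
\begin{array}{lll}
c_na^i\mapsto xa^{2i+1}, & a^id_n\mapsto a^{2i}y, & c_na^{2^n}d_n\mapsto xa^{2^{n+1}+1}y,\\[2pt]
e_na^i\mapsto xa^{2i}, & a^if_n\mapsto a^{2i+1}y, & e_na^{2^n}f_n\mapsto xa^{2^{n+1}+1}y .
\end{array}
\]
The columns are distinguished by which of $x,y$ occur in the image, and in the first two columns the number of letters $a$ in the image determines the word. So only the two words in the last column have the same image.
\end{proof}

In $A^*$ the same morphism has the pair $\varphi(c_nd_n)=xay=\varphi(e_nf_n)$ with an image of length $3$; it is the language of the system that pushes the witness out to exponential length.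

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{Assignment of master's thesis},
\texttt{https://dspace.cvut.cz/\allowbreak bitstream/\allowbreak handle/\allowbreak 10467/\allowbreak 94635/\allowbreak F8-DP-2021-Rejmon-Martin-thesis.pdf\allowbreak ?isAllowed=y\&sequence=-1}
(doi:10.1016/j.tcs.2012.05.007).

\bibitem{BPR}
M.-P. B\'eal, D. Perrin, A. Restivo,
\emph{Recognizability of morphisms},
Ergodic Theory Dynam. Systems 43 (2023).

\bibitem{BSTY}
V. Berth\'e, W. Steiner, J. Thuswaldner, R. Yassawi,
\emph{Recognizability for sequences of morphisms},
Ergodic Theory Dynam. Systems 39 (2019) 2896--2931.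

\end{thebibliography}
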